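\title{Prime distance graphs of chromatic number four and circular colorings of abelian Cayley graphs}

\begin{abstract}
For a finite nonempty set $D$ of primes, join two integers when their distance lies in $D$. The resulting graph has chromatic number at most $4$. We prove that it equals $4$ if and only if $\kappa(D)<1/3$, where $\kappa(D)=\sup_x\min_{d\in D}\|xd\|$ and $\|t\|$ is the distance from $t$ to the nearest integer. The proof is elementary: a $3$-coloring is lifted to an integer sequence, whose average slope defines a rotation of the circle. We then prove that for $2\le r<4$ a Cayley graph of an abelian group has a circular $r$-coloring if and only if it has one that is a group homomorphism, and that this fails for $r=4$. For sets of primes this gives $\chi_c=1/\kappa$ and $\chi=\lceil 1/\kappa\rceil$.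
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $D$ be a nonempty set of positive integers. The \emph{distance graph} $G(\mathbf{Z},D)$ has vertex set $\mathbf{Z}$, and distinct integers $m,n$ are adjacent if and only if $|m-n|\in D$. We write $\chi(D)$ for its chromatic number. A \emph{prime set} is a finite nonempty set of primes, and it is \emph{class $k$} if $\chi(D)=k$. If $D$ consists of primes, coloring $n$ by its residue modulo $4$ is proper, because no prime is divisible by $4$; and the graph has an edge. So every prime set is class $2$, $3$ or $4$, and the problem is to tell which.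

A distance graph is invariant under translation, and this suggests one family of colorings. For real $t$ let $\|t\|$ be the distance from $t$ to the nearest integer; it depends only on $t$ modulo $\mathbf{Z}$. Fix a real number $x$ and place the integer $n$ at the point $xn$ of the circle $\mathbf{R}/\mathbf{Z}$. The points belonging to $n$ and $n+d$ are at distance $\|xd\|$, whatever $n$ is. If $\|xd\|\ge 1/k$ for all $d\in D$, then cutting the circle into $k$ half-open arcs of length $1/k$ colors the graph properly with $k$ colors. The coloring modulo $4$ is the case $x=1/4$. The quantity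
\[
\kappa(D)=\sup_{x\in\mathbf{R}}\ \inf_{d\in D}\|xd\|\in[0,\tfrac12]
\]
measures how far apart the best rotation keeps adjacent vertices (for finite $D$ the infimum is a minimum). Thus $\kappa(D)\ge 1/k$ implies $\chi(D)\le k$.

The converse is the question. A coloring is a map with no algebraic structure, so there is no formal reason why a $k$-colorable distance graph should be $k$-colorable by a rotation, and for $k=4$ and general $D$ this is false (Proposition~\ref{prop:sharp}). For prime sets the converse holds for $k=4$ and $k=2$ by a direct check (Section~\ref{sec:rot}), so one is led to guess it for $k=3$. This is Conjecture~33 of \cite{cpdg}, and it is true.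

\begin{theorem}\label{thm:primes}
Let $D$ be a finite nonempty set of primes. Then $\chi(D)=4$ if and only if $\kappa(D)<1/3$.
\end{theorem}

The phenomenon behind Theorem~\ref{thm:primes} is not special to primes, to $\mathbf{Z}$, or to an integer number of colors. For an abelian group $\Gamma$ and a nonempty set $S\subseteq\Gamma\setminus\{0\}$, the \emph{Cayley graph} $\mathrm{Cay}(\Gamma,S)$ has vertex set $\Gamma$, with $a,b$ adjacent if and only if $a-b\in S\cup(-S)$; thus $G(\mathbf{Z},D)=\mathrm{Cay}(\mathbf{Z},D)$. For real $r\ge2$, a \emph{circular $r$-coloring} of a graph is a map $f$ from the vertices to $\mathbf{R}/r\mathbf{Z}$ such that adjacent vertices $a,b$ have images at distance at least $1$ along this circle of circumference $r$; that is, $f(a)-f(b)$ has a representative in $[1,r-1]$. The \emph{circular chromatic number} $\chi_c$ is the infimum of the $r\ge 2$ for which a circular $r$-coloring exists; we write $\chi_c(D)$ for that of $G(\mathbf{Z},D)$.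

\begin{theorem}\label{thm:cayley}
Let $\Gamma$ be an abelian group, let $S\subseteq\Gamma\setminus\{0\}$ be nonempty, and let $2\le r<4$ be real. Then $\mathrm{Cay}(\Gamma,S)$ has a circular $r$-coloring if and only if there is a homomorphism $\psi:\Gamma\to\mathbf{R}/\mathbf{Z}$ with $\|\psi(s)\|\ge1/r$ for all $s\in S$.
\end{theorem}

Theorem~\ref{thm:primes} is a consequence of Theorem~\ref{thm:cayley}, but we first prove it directly in Sections~\ref{sec:23} and~\ref{sec:lift}: that proof uses nothing beyond a convergent subsequence, and it shows the two moves, lifting and averaging, that are carried out in general in Section~\ref{sec:cayley}. Section~\ref{sec:cons} derives the criterion for $3$-colorability of all distance graphs, the exact values of $\chi$ and $\chi_c$ for sets of primes, and a finite test for class~$4$. Section~\ref{sec:sharp} shows that the bound $r<4$ cannot be relaxed.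

\section{Colorings from rotations}\label{sec:rot}

For a nonempty set $D$ of positive integers and real $a$ put
\[
E_a(D)=\{x\in[0,1] : \|xd\|\ge a\ \text{ for all } d\in D\}.
\]

\begin{lemma}\label{lem:attained}
The set $E_a(D)$ is compact and symmetric under $x\mapsto1-x$. It is nonempty if and only if $\kappa(D)\ge a$; in particular the supremum defining $\kappa(D)$ is attained.
\end{lemma}

\begin{proof}
The set is an intersection of closed subsets of $[0,1]$, and $\|(1-x)d\|=\|xd\|$. If it is nonempty then $\kappa(D)\ge a$ by definition. For $b<\kappa(D)$ the set $E_b(D)$ is nonempty, since $\|xd\|$ has period $1$ in $x$, and these compact sets decrease as $b$ increases. Hence their intersection $E_{\kappa(D)}(D)$ is nonempty, and it lies in $E_a(D)$ when $a\le\kappa(D)$.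
\end{proof}

\begin{lemma}\label{lem:integer}
For an integer $k\ge2$, a graph has a circular $k$-coloring if and only if its chromatic number is at most $k$. In particular $\chi_c\le\chi$ for a graph with an edge.
\end{lemma}

\begin{proof}
A proper coloring with colors $0,1,\dots,k-1$, read in $\mathbf{R}/k\mathbf{Z}$, is a circular $k$-coloring, since the difference of two distinct colors has a representative in $\{1,\dots,k-1\}$. Conversely, given a circular $k$-coloring $f$, give $v$ the color $j\in\{0,\dots,k-1\}$ when $f(v)$ lies in the arc $[j,j+1)$. Two points of one arc are at distance less than $1$, so vertices of one color are not adjacent.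
\end{proof}

\begin{lemma}\label{lem:easy}
Let $r\ge2$ be real and let $\psi:\Gamma\to\mathbf{R}/\mathbf{Z}$ be a homomorphism with $\|\psi(s)\|\ge1/r$ for all $s\in S$. Then $\mathrm{Cay}(\Gamma,S)$ has a circular $r$-coloring. In particular, if $\kappa(D)\ge 1/r$ then $G(\mathbf{Z},D)$ has a circular $r$-coloring, and if $\kappa(D)\ge1/k$ for an integer $k\ge2$ then $\chi(D)\le k$.
\end{lemma}

\begin{proof}
Let $f$ be the composition of $\psi$ with the isomorphism $t\mapsto rt$ from $\mathbf{R}/\mathbf{Z}$ to $\mathbf{R}/r\mathbf{Z}$. If $a-b=\pm s$ with $s\in S$, then $\psi(a)-\psi(b)=\pm\psi(s)$ has a representative in $[1/r,1-1/r]$, so $f(a)-f(b)$ has one in $[1,r-1]$. For distance graphs take $\psi(n)=xn$ with $x\in E_{1/r}(D)$, which exists by Lemma~\ref{lem:attained}, and for $r=k$ apply Lemma~\ref{lem:integer}.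
\end{proof}

For $k=3$ the coloring obtained from $x$ is $c_x(n)=\lfloor3\{xn\}\rfloor$, where $\{\cdot\}$ is the fractional part. Since $3xn=3\lfloor xn\rfloor+3\{xn\}$, we have $c_x(n)\equiv\lfloor3xn\rfloor\pmod 3$.

\begin{lemma}\label{lem:primes}
Let $D$ be a nonempty set of primes. Then $\kappa(D)\ge1/4$. If $2\notin D$ or $D=\{2\}$, then $\kappa(D)=1/2$. If $3\notin D$, then $\kappa(D)\ge1/3$.
\end{lemma}

\begin{proof}
No prime $d$ is divisible by $4$, so $\|d/4\|\ge 1/4$. If $2\notin D$, every $d\in D$ is odd and $\|d/2\|=1/2$; if $D=\{2\}$, take $x=1/4$. If $3\notin D$, no $d\in D$ is divisible by $3$, so $\|d/3\|=1/3$.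
\end{proof}

This settles the converse question for prime sets when $k=4$, and also when $k=2$. Indeed, if $D$ contains $2$ and an odd prime $p$, then $p$ steps of $+2$ followed by two steps of $-p$ form a closed walk of odd length $p+2$, so $\chi(D)\ge 3$; for all other $D$ we have $\kappa(D)=1/2$. The lemma also shows that a prime set with $\kappa(D)<1/3$ contains $2$ and $3$. For such sets only a short interval of rotations matters:
\begin{equation}\label{eq:interval}
E_{1/3}(\{2,3\})\cap[0,\tfrac12]=[\tfrac16,\tfrac29].
\end{equation}
To see this, let $x\in[0,\frac12]$. Then $\|2x\|\ge\frac13$ means $2x\in[\frac13,\frac23]$, that is, $x\in[\frac16,\frac13]$. For such $x$ we have $3x\in[\frac12,1]$, and $\|3x\|\ge\frac13$ means $3x\le\frac23$.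

\begin{example}\label{ex:235}
Let $D=\{2,3,5\}$. For $x\in[\frac16,\frac29]$ we have $5x\in[\frac56,\frac{10}9]$, so $\|5x\|\le\frac16$. Hence $E_{1/3}(D)$ is empty and $\kappa(D)<1/3$. Theorem~\ref{thm:primes} predicts class $4$, and this can be seen directly: in a $3$-coloring $c$ the triangles $\{n,n+2,n+5\}$ and $\{n,n+3,n+5\}$ force $c(n+2)=c(n+3)$ for all $n$, so $c$ is constant, which is absurd.
\end{example}

\section{The three-colorings of $G(\mathbf{Z},\{2,3\})$}\label{sec:23}

We must produce a real number $x$ from a $3$-coloring. For the coloring $c_x$ this is easy once one passes from $c_x$ to the integer sequence $\lfloor 3xn\rfloor$, whose slope is $3x$. So we take the colors in $\mathbf{Z}/3\mathbf{Z}$ and try to lift an arbitrary coloring $c$ to an integer sequence with a usable slope. A lift is determined by its starting value and by a choice of integer representatives for the \emph{steps}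
\[
u_n=c(n+1)-c(n)\in\mathbf{Z}/3\mathbf{Z}=\{0,1,-1\}.
\]
When $2,3\in D$ the steps are strongly restricted.

\begin{lemma}\label{lem:sign}
Let $c:\mathbf{Z}\to\mathbf{Z}/3\mathbf{Z}$ be a proper coloring of $G(\mathbf{Z},\{2,3\})$. After replacing $c$ by $-c$ if necessary, $u_n\in\{0,1\}$ for all $n$.
\end{lemma}

\begin{proof}
Since $c(n+2)\ne c(n)$ and $c(n+3)\neq c(n)$, for all $n$
\begin{equation}\label{eq:steps}
u_n+u_{n+1}\ne0,\qquad u_n+u_{n+1}+u_{n+2}\ne0\qquad\text{in }\mathbf{Z}/3\mathbf{Z}.
\end{equation}
Suppose that both $1$ and $-1$ occur as steps. Choose $m<m'$ with $u_m=-u_{m'}\ne0$ and $m'-m$ minimal. If $m<i<m'$ and $u_i\neq0$, then $u_i$ is the negative of one of $u_m$, $u_{m'}$, which gives a closer pair; so $u_i=0$ for $m<i<m'$. By the first condition in \eqref{eq:steps} two consecutive steps are never both $0$, so $m'-m\le2$. If $m'-m=1$ then $u_m+u_{m+1}=0$, and if $m'-m=2$ then $u_m+u_{m+1}+u_{m+2}=u_m+0+u_{m'}=0$. Both contradict \eqref{eq:steps}. So all nonzero steps are equal, and passing to $-c$ changes their sign.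
\end{proof}

With steps in $\{0,1\}$, a sum of two consecutive steps vanishes modulo $3$ only for the pattern $00$, and a sum of three only for $000$ and $111$. So the $3$-colorings of $G(\mathbf{Z},\{2,3\})$ are, up to sign and the value $c(0)$, the sequences of steps that avoid $00$ and $111$. Cutting before each $0$, these are the doubly infinite concatenations of the blocks $01$ and $011$, in any order. Read the steps as integers and let $g$ be the lift with $g(n+1)-g(n)=u_n$. Repeating $01$ gives $g(n)=\lfloor n/2\rfloor$ and $c=c_{1/6}$; repeating $011$ gives $g(n)=\lfloor 2n/3\rfloor$ and $c=c_{2/9}$. These are the endpoints of the interval \eqref{eq:interval}. Mixing the blocks gives colorings that do not come from a rotation, but whose slope still names a good one.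

\begin{example}\label{ex:237}
Repeat the steps $01\,01\,011\,011$, of period $10$ and sum $6$:
\[
\begin{array}{c|ccccccccccc}
n&0&1&2&3&4&5&6&7&8&9&10\\ \hline
g(n)&0&0&1&1&2&2&3&4&4&5&6\\
c(n)&0&0&1&1&2&2&0&1&1&2&0
\end{array}
\]
This coloring is proper for $D=\{2,3,7\}$. The distances $2$ and $3$ are covered by the block description. Seven consecutive steps and the next three fill a period, and three consecutive steps sum to $1$ or $2$, so $g(n+7)-g(n)\in\{4,5\}$, which is never divisible by $3$.

The coloring is not any $c_x$, even after a translation and a renaming of colors. Indeed $\lfloor a+b\rfloor-\lfloor a\rfloor\in\{\lfloor b\rfloor,\lfloor b\rfloor+1\}$, so $c_x(n+5)-c_x(n)$ takes at most two values in $\mathbf{Z}/3\mathbf{Z}$, and this survives renaming, since every permutation of $\mathbf{Z}/3\mathbf{Z}$ has the form $y\mapsto\pm y+b$. Here $c(5)-c(0)=2$, $c(6)-c(1)=0$ and $c(10)-c(5)=1$.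

Now average. The slope of $g$ is $\beta=6/10$. In the sum of $g(n+d)-g(n)$ over $0\le n\le 9$, each step of the period is counted $d$ times, so the mean of $g(n+d)-g(n)$ is $d\beta$. For $d=2,3$ the terms lie in $\{1,2\}$ and for $d=7$ they lie in $\{4,5\}$. Hence $2\beta,3\beta\in[1,2]$ and $7\beta\in[4,5]$, which says that $x=\beta/3=1/5$ satisfies $\|xd\|\ge1/3$ for $d=2,3,7$.
\end{example}

The example used two facts: for each $d\in D$ the differences $g(n+d)-g(n)$ stay between the \emph{same} two multiples of $3$, and their mean is $d$ times a slope that does not depend on $d$. Both hold in general.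

\section{Lifting and averaging: proof of Theorem~\ref{thm:primes}}\label{sec:lift}

\begin{proposition}\label{prop:23}
Let $D$ be a set of positive integers with $2,3\in D$ and $\chi(D)\le3$. Then $\kappa(D)\ge1/3$.
\end{proposition}

\begin{proof}
Let $c:\mathbf{Z}\to\mathbf{Z}/3\mathbf{Z}$ be a proper coloring of $G(\mathbf{Z},D)$. By Lemma~\ref{lem:sign} we may assume that its steps lie in $\{0,1\}$; read them as integers $u_n$. Let $g(0)$ be an integer representing $c(0)$ and define $g:\mathbf{Z}\to\mathbf{Z}$ by $g(n+1)-g(n)=u_n$. Then $g(n)$ represents $c(n)$ for every $n$.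

\emph{The differences are trapped.} Fix $d\in D$ and let $h(n)=g(n+d)-g(n)$. Since $c$ is proper, $3\nmid h(n)$. This alone does not survive averaging, since an average of non-multiples of $3$ can be a multiple of $3$. But
\[
h(n+1)-h(n)=u_{n+d}-u_n\in\{-1,0,1\},
\]
so $h$ cannot jump over a multiple of $3$. Precisely, let $k_d=\lfloor h(0)/3\rfloor$. If $h(n)\in\{3k_d+1,3k_d+2\}$, then $h(n\pm1)$ lies in $[3k_d,3k_d+3]$ and is not divisible by $3$, so it lies in the same two-element set. By induction in both directions from $n=0$,
\begin{equation}\label{eq:trap}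
3k_d+1\le h(n)\le 3k_d+2\qquad\text{for all }n.
\end{equation}
This is where Lemma~\ref{lem:sign} is needed: with steps in $\{-1,0,1\}$, $h$ could change by $2$.

\emph{The slope.} The coloring need not be periodic and $g(N)/N$ need not converge, so we pass to a subsequence. Since $0\le g(N)-g(0)\le N$ for $N\ge1$, there are $N_j\to\infty$ and $\beta\in[0,1]$ with $(g(N_j)-g(0))/N_j\to\beta$. They are chosen once, for all $d$. For $d\in D$, cancelling common terms gives
\[
\sum_{n=0}^{N-1}h(n)=\sum_{n=N}^{N+d-1}g(n)-\sum_{n=0}^{d-1}g(n)=\sum_{i=0}^{d-1}\bigl(g(N+i)-g(i)\bigr).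
\]
For $0\le i<d$, both $g(N+i)-g(N)$ and $g(i)-g(0)$ lie in $[0,d]$, so the $i$th term on the right differs from $g(N)-g(0)$ by at most $d$. Therefore
\[
\Bigl|\frac1N\sum_{n=0}^{N-1}h(n)-d\,\frac{g(N)-g(0)}{N}\Bigr|\le\frac{d^2}{N}.
\]
By \eqref{eq:trap} the average on the left lies in $[3k_d+1,3k_d+2]$. Letting $N=N_j\to\infty$ gives $3k_d+1\le d\beta\le3k_d+2$. With $x=\beta/3$ we get $xd\in[k_d+\frac13,k_d+\frac23]$, that is, $\|xd\|\ge1/3$, for every $d\in D$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:primes}]
Since $\chi(D)\le4$, we must show that $\chi(D)\le3$ if and only if $\kappa(D)\ge1/3$. If $\kappa(D)\ge1/3$, then $\chi(D)\le3$ by Lemma~\ref{lem:easy}. Let $\chi(D)\le3$. If $2\notin D$ or $3\notin D$, then $\kappa(D)\ge1/3$ by Lemma~\ref{lem:primes}, and otherwise by Proposition~\ref{prop:23}.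
\end{proof}

\begin{remark}
Primality is used twice: for the reduction to $\{2,3\}\subseteq D$, and for the bound $\chi(D)\le4$. The first use will be removed by Corollary~\ref{cor:all}. The second cannot be: for $D=\{1,2,3,4\}$ the vertices $0,\dots,4$ are pairwise adjacent, so $\chi(D)\ge5$, while $\kappa(D)<1/3$ by Lemma~\ref{lem:easy}.
\end{remark}

\section{Circular colorings of abelian Cayley graphs}\label{sec:cayley}

One direction of Theorem~\ref{thm:cayley} is Lemma~\ref{lem:easy}. For the other, let $2\le r<4$ and let $f:\Gamma\to\mathbf{R}/r\mathbf{Z}$ be a circular $r$-coloring of $\mathrm{Cay}(\Gamma,S)$. We must construct $\psi$.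

\subsection*{Increments along edges}
In Section~\ref{sec:lift} we lifted the differences $c(n+1)-c(n)$, which are not differences along edges and were controlled only through $2,3\in D$. In general we can control only edges, and there the definition of a circular coloring supplies a canonical lift. For $s\in S$ and $a\in\Gamma$ the vertices $a$ and $a+s$ are adjacent, so there is a unique real number
\[
t_s(a)\in[1,r-1]\quad\text{ with }\quad t_s(a)\equiv f(a+s)-f(a)\pmod r .
\]
We want a real function whose increment from $a$ to $a+s$ is $t_s(a)$. The first obstruction is that the two ways around a square $a,\ a+s,\ a+s+s',\ a+s'$ might give different totals.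

\begin{lemma}\label{lem:square}
For all $s,s'\in S$ and $a\in\Gamma$,
\begin{equation}\label{eq:square}
t_s(a)+t_{s'}(a+s)=t_{s'}(a)+t_s(a+s').
\end{equation}
\end{lemma}

\begin{proof}
Both sides are congruent to $f(a+s+s')-f(a)$ modulo $r$, so their difference lies in $r\mathbf{Z}$. Both sides lie in $[2,2r-2]$, so the difference has absolute value at most $2r-4$, and $2r-4<r$ because $r<4$. Hence it is $0$.
\end{proof}

For an ordinary $3$-coloring this says that two numbers in $\{2,3,4\}$ that agree modulo $3$ are equal. It is the only place where $r<4$ is used.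

\subsection*{Lifting to a free abelian group}
The second obstruction comes from the relations among the elements of $S$, and it is real. Take $D=\{2,5\}$, $r=3$ and $f(n)=n$ modulo $3$. Then $t_2$ and $t_5$ are constant equal to $2$; five steps of $2$ from $0$ to $10$ give the total $10$, while two steps of $5$ give $4$. So no function on $\mathbf{Z}$ has these increments. We therefore remove the relations, build the lift, and then check that the relations cost only multiples of $r$.

Let $F$ be the free abelian group with basis $(e_s)_{s\in S}$; its elements are the finite sums $w=\sum_s w_se_s$ with $w_s\in\mathbf{Z}$. Let $\pi:F\to\Gamma$ be the homomorphism with $\pi(e_s)=s$, and let $K=\ker\pi$. We use twice that a function $\varphi$ on $F$ with $\varphi(v+e_s)=\varphi(v)$ for all $v$ and $s$ is constant, because the $e_s$ generate $F$.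

\begin{lemma}\label{lem:T}
There is a function $T:F\to\mathbf{R}$ such that
\begin{align}
T(v+e_s)-T(v)&=t_s(\pi(v)) &&(v\in F,\ s\in S),\label{eq:inc}\\
T(v+k)-T(v)&=T(k)\in r\mathbf{Z} &&(v\in F,\ k\in K).\label{eq:ker}
\end{align}
\end{lemma}

\begin{proof}
For $s\in S$ define $A_s:F\times\mathbf{R}\to F\times\mathbf{R}$ by $A_s(v,y)=(v+e_s,\ y+t_s(\pi(v)))$. It is a bijection, with inverse $(v,y)\mapsto(v-e_s,\ y-t_s(\pi(v-e_s)))$. With $a=\pi(v)$,
\[
A_{s'}A_{s}(v,y)=\bigl(v+e_s+e_{s'},\ y+t_s(a)+t_{s'}(a+s)\bigr),
\]
which is symmetric in $s,s'$ by \eqref{eq:square}. So the $A_s$ generate an abelian group of permutations, and since $F$ is free abelian, $e_s\mapsto A_s$ extends to a homomorphism $w\mapsto A^w$ from $F$ to this group. The map $A^w$ adds $w$ to the first coordinate, so we can define $T$ by $A^w(0,0)=(w,T(w))$. Then $T(0)=0$, and \eqref{eq:inc} follows from $A^{v+e_s}(0,0)=A_s(v,T(v))$.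

By \eqref{eq:inc} and the definition of $t_s$, the function $v\mapsto T(v)-f(\pi(v))$ with values in $\mathbf{R}/r\mathbf{Z}$ is unchanged under $v\mapsto v+e_s$, so it is constant. Comparing $v=k\in K$ with $v=0$ gives $T(k)\equiv T(0)=0\pmod r$. Finally, for $k\in K$ put $\varphi(v)=T(v+k)-T(v)$. By \eqref{eq:inc},
\[
\varphi(v+e_s)-\varphi(v)=t_s(\pi(v+k))-t_s(\pi(v))=0,
\]
so $\varphi$ is constant, equal to $\varphi(0)=T(k)$.
\end{proof}

In the example $D=\{2,5\}$ one has $T(w)=2w_2+2w_5$, and the relation $k=5e_2-2e_5$ has $T(k)=6\in3\mathbf{Z}$.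

\subsection*{Averaging}
The function $T$ is in general not a homomorphism, since its increments depend on the position $v$. As in Section~\ref{sec:lift} we average the increments over all positions. The average must be one and the same for all directions, and it must be blind to translation. A \emph{mean} on $F$ is a linear functional $M$ on the space of bounded functions $\varphi:F\to\mathbf{R}$ such that $\inf\varphi\le M(\varphi)\le\sup\varphi$; in particular $M$ of a constant is that constant. It is \emph{invariant} if $M(\varphi^w)=M(\varphi)$ for all $w\in F$, where $\varphi^w(v)=\varphi(v+w)$. Invariant means exist because abelian groups are amenable (von Neumann, 1929); for $F$ the argument is short.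

\begin{lemma}\label{lem:mean}
There is an invariant mean on $F$.
\end{lemma}

\begin{proof}
The means form a closed subset of the product $\prod_\varphi[\inf\varphi,\sup\varphi]$, since linearity is a family of closed conditions, so they form a compact space by Tychonoff's theorem. For $s\in S$ and $N\ge1$ let $C_{s,N}$ be the closed set of means $M$ with $|M(\varphi^{e_s})-M(\varphi)|\le(2/N)\sup|\varphi|$ for all $\varphi$. Given finitely many pairs $(s,N)$, let $S_0$ be the set of the $s$ that occur, $m=|S_0|$, and $L$ the largest $N$ that occurs. Let $B$ be the box of all $\sum_{s\in S_0}n_se_s$ with $0\le n_s<L$, and let $M_B$ be the average over $B$. For $s\in S_0$, the sets $(B+e_s)\setminus B$ and $B\setminus(B+e_s)$ have $L^{m-1}$ elements each, while $|B|=L^m$, so $|M_B(\varphi^{e_s})-M_B(\varphi)|\le(2/L)\sup|\varphi|$. Thus $M_B$ lies in all the given sets $C_{s,N}$. By compactness some mean $M$ lies in every $C_{s,N}$, and then $M(\varphi^{e_s})=M(\varphi)$ for all $s$ and $\varphi$. Applying this to $\varphi^{-e_s}$ gives invariance under $-e_s$, and the elements $\pm e_s$ generate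 $F$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cayley}]
It remains to construct $\psi$ from $f$. For $w\in F$ put $\Phi_w(v)=T(v+w)-T(v)$. Then
\begin{equation}\label{eq:cocycle}
\Phi_{w+w'}(v)=\Phi_w(v+w')+\Phi_{w'}(v).
\end{equation}
By \eqref{eq:inc}, $\Phi_{e_s}(v)=t_s(\pi(v))$ and $\Phi_{-e_s}(v)=-t_s(\pi(v-e_s))$, both of absolute value at most $r-1$. Repeated use of \eqref{eq:cocycle} gives $|\Phi_w|\le(r-1)\sum_s|w_s|$, so $\Phi_w$ is bounded. Let $M$ be an invariant mean on $F$ and put $\tau(w)=M(\Phi_w)$. Applying $M$ to \eqref{eq:cocycle} and using invariance, we get $\tau(w+w')=\tau(w)+\tau(w')$, so $\tau:F\to\mathbf{R}$ is a homomorphism. Moreover $\tau(e_s)\in[1,r-1]$, because $\Phi_{e_s}$ takes values in this interval, and $\tau(k)=T(k)\in r\mathbf{Z}$ for $k\in K$, because $\Phi_k$ is the constant $T(k)$ by \eqref{eq:ker}.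

Let $\Gamma_0=\pi(F)$ be the subgroup generated by $S$, and define $\psi_0:\Gamma_0\to\mathbf{R}/\mathbf{Z}$ by $\psi_0(\pi(w))=\tau(w)/r$ modulo $\mathbf{Z}$. This is a well-defined homomorphism: if $\pi(w)=\pi(w')$ then $w-w'\in K$, so $\tau(w)-\tau(w')\in r\mathbf{Z}$. Recall that an abelian group $A$ is \emph{divisible} if $nA=A$ for all $n\ge1$, and that a homomorphism from a subgroup of an abelian group to a divisible group extends to the whole group. Since $\mathbf{R}/\mathbf{Z}$ is divisible, $\psi_0$ extends to $\psi:\Gamma\to\mathbf{R}/\mathbf{Z}$. For $s\in S$, the value $\psi(s)$ is represented by $\tau(e_s)/r\in[1/r,1-1/r]$, so $\|\psi(s)\|\ge1/r$.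
\end{proof}

Commutativity of $\Gamma$ enters in Lemma~\ref{lem:square}, where the two ways around a square must end at the same vertex, and in the existence of $\pi$.

\section{Consequences for distance graphs}\label{sec:cons}

\begin{corollary}\label{cor:all}
Let $D$ be a nonempty set of positive integers, finite or infinite.
\begin{enumerate}
\item[(1)] $\chi(D)\le3$ if and only if $\kappa(D)\ge1/3$, and $\chi(D)\le2$ if and only if $\kappa(D)=1/2$.
\item[(2)] $\chi_c(D)<4$ if and only if $\kappa(D)>1/4$, and in that case $\chi_c(D)=1/\kappa(D)$.
\end{enumerate}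
\end{corollary}

\begin{proof}
A homomorphism $\mathbf{Z}\to\mathbf{R}/\mathbf{Z}$ is determined by the image of $1$, so it has the form $n\mapsto xn$ with $x\in[0,1]$. By Theorem~\ref{thm:cayley} and Lemma~\ref{lem:attained}, for $2\le r<4$ the graph $G(\mathbf{Z},D)$ has a circular $r$-coloring if and only if $\kappa(D)\ge1/r$. Taking $r=3$ and $r=2$ and using Lemma~\ref{lem:integer} and $\kappa(D)\le1/2$ gives (1). If $\chi_c(D)<4$, there is a circular $r$-coloring with $2\le r<4$, so $\kappa(D)\ge1/r>1/4$. If $\kappa(D)>1/4$, then $1/\kappa(D)\in[2,4)$, and the $r\in[2,4)$ that admit a circular $r$-coloring form the interval $[1/\kappa(D),4)$. Hence $\chi_c(D)=1/\kappa(D)<4$.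
\end{proof}

For primes the bound $\kappa\ge1/4$ leaves only the boundary value outside the range of Corollary~\ref{cor:all}(2), and both chromatic numbers are determined by $\kappa$.

\begin{corollary}\label{cor:exact}
For every nonempty set $D$ of primes, finite or infinite,
\[
\chi_c(D)=\frac1{\kappa(D)},\qquad\chi(D)=\Bigl\lceil\frac1{\kappa(D)}\Bigr\rceil .
\]
That is, $\chi(D)=2$ if and only if $\kappa(D)=\frac12$; $\chi(D)=3$ if and only if $\frac13\le\kappa(D)<\frac12$; and $\chi(D)=4$ if and only if $\frac14\le\kappa(D)<\frac13$.
\end{corollary}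

\begin{proof}
By Lemma~\ref{lem:primes}, $\frac14\le\kappa(D)\le\frac12$. If $\kappa(D)>\frac14$, the formula for $\chi_c$ is Corollary~\ref{cor:all}(2). If $\kappa(D)=\frac14$, then $\chi_c(D)\ge4$ by Corollary~\ref{cor:all}(2) and $\chi_c(D)\le4$ by Lemma~\ref{lem:easy} with $r=4$. Since $2\le\chi(D)\le4$, Corollary~\ref{cor:all}(1) gives the three equivalences, and in the three ranges $1/\kappa(D)$ equals $2$, lies in $(2,3]$, and lies in $(3,4]$, respectively.
\end{proof}

The condition $\kappa(D)\ge1/3$ asks for a real number $x$, but for finite $D$ only finitely many rationals have to be tried.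

\begin{corollary}\label{cor:test}
Let $D$ be a finite nonempty set of positive integers. Then $\chi(D)\le3$ if and only if some $x=j/(3d_0)$, with $d_0\in D$, $1\le j<3d_0$ and $3\nmid j$, satisfies $\|xd\|\ge\frac13$ for all $d\in D$. If $\{2,3\}\subseteq D$, only $x\in[\frac16,\frac29]$ need be tested. In particular, a prime set $D$ is class $4$ if and only if $\{2,3\}\subseteq D$ and no such $x\in[\frac16,\frac29]$ passes the test.
\end{corollary}

\begin{proof}
If some $x$ passes, then $\chi(D)\le3$ by Lemma~\ref{lem:easy}. Let $\chi(D)\le3$. By Corollary~\ref{cor:all}(1) and Lemma~\ref{lem:attained}, $E=E_{1/3}(D)$ is nonempty and compact, and it contains neither $0$ nor $1$. Let $x=\min E\in(0,1)$. If $\|xd\|>\frac13$ for all $d\in D$, then, $D$ being finite, all points slightly smaller than $x$ lie in $E$, which is impossible. So $\|xd_0\|=\frac13$ for some $d_0\in D$, that is, $xd_0=m\pm\frac13$ with $m\in\mathbf{Z}$. Then $x=j/(3d_0)$ with $j=3m\pm1$, and $1\le j<3d_0$ since $0<x<1$. By the symmetry of $E$, $x\le\frac12$, so $x\in[\frac16,\frac29]$ by \eqref{eq:interval} when $2,3\in D$.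 For the last sentence, a prime set that misses $2$ or $3$ has $\chi(D)\le3$ by Lemmas~\ref{lem:primes} and~\ref{lem:easy}, and for a prime set containing both, class $4$ means that $\chi(D)\le3$ fails.
\end{proof}

\begin{example}
For $D=\{2,3,7\}$ the number $x=4/21$ passes: $\|2x\|=8/21$, $\|3x\|=9/21$ and $\|7x\|=1/3$. On the other hand, let $p$ and $p+2$ be odd primes and let $D$ be a prime set containing $2,3,p,p+2$. Then $D$ is class $4$; the case $p=3$ contains Example~\ref{ex:235}. Suppose $x\in[\frac16,\frac29]$ passes. Then $\{px\}\in[\frac13,\frac23]$ and $2x\in[\frac13,\frac49]$, so $y=\{px\}+2x\in[\frac23,\frac{10}9]$. Since $\|y\|=\|(p+2)x\|\ge\frac13$, we must have $y=\frac23$, hence $2x=\frac13$ and $\{px\}=\frac13$. So $\{p/6\}=\frac13$, which means $p\equiv2\pmod6$, and this is impossible for odd $p$.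
\end{example}

\section{The threshold $r=4$}\label{sec:sharp}

\begin{proposition}\label{prop:sharp}
For $D=\{1,3,4,5\}$ we have $\chi(D)=\chi_c(D)=4$ but $\kappa(D)<1/4$. So Theorem~\ref{thm:cayley} fails for $r=4$, already for $\Gamma=\mathbf{Z}$, and the statement ``$\chi(D)\le4$ if and only if $\kappa(D)\ge1/4$'' is false for general $D$.
\end{proposition}

\begin{proof}
Color $n$ by the pair $(n\bmod2,\ \lfloor n/4\rfloor\bmod2)$. An odd difference changes the first entry, and the difference $4$ changes the second. So $\chi(D)\le4$.

Suppose that $E_{1/4}(D)$ is nonempty, and by symmetry take $x\in E_{1/4}(D)$ with $x\le\frac12$. From $d=1$ we get $x\in[\frac14,\frac12]$. Then $3x\in[\frac34,\frac32]$, and $\|3x\|\ge\frac14$ forces $3x=\frac34$ or $3x\ge\frac54$, that is, $x=\frac14$ or $x\in[\frac5{12},\frac12]$. If $x=\frac14$ then $\|4x\|=0$, which is impossible. Otherwise $4x\in[\frac53,2]$, and $\|4x\|\ge\frac14$ forces $4x\le\frac74$, so $x\le\frac7{16}$. Then $5x\in[\frac{25}{12},\frac{35}{16}]$, so $\|5x\|\le\frac3{16}<\frac14$, which is impossible. Hence $E_{1/4}(D)$ is empty and $\kappa(D)<\frac14$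 by Lemma~\ref{lem:attained}.

Corollary~\ref{cor:all}(2) gives $\chi_c(D)\ge4$, and $\chi_c(D)\le\chi(D)\le4$ by Lemma~\ref{lem:integer}. Thus $G(\mathbf{Z},D)$ has a circular $4$-coloring, while no homomorphism $n\mapsto xn$ satisfies $\|xd\|\ge\frac14$ for all $d\in D$.
\end{proof}

\begin{remark}
One can see the proof of Theorem~\ref{thm:cayley} break in this example. Rename the colors $(0,0),(1,0),(1,1),(0,1)$ as $0,1,2,3\in\mathbf{R}/4\mathbf{Z}$. On the square $0,1,5,4$ we have $f(0)=0$, $f(1)=1$, $f(5)=2$, $f(4)=3$, so
\[
t_1(0)+t_4(1)=1+1=2,\qquad t_4(0)+t_1(4)=3+3=6 .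
\]
The square winds once around the circle of circumference $4$, and \eqref{eq:square} fails. Since Lemma~\ref{lem:square} is the only step that uses $r<4$, every circular $4$-coloring of $G(\mathbf{Z},\{1,3,4,5\})$ violates \eqref{eq:square} on some square.
\end{remark}

\begin{thebibliography}{1}

\bibitem{cpdg}
\emph{Coloring Prime Distance Graphs},
\texttt{https://www.calstatela.edu/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak robinson\_calstatela\_0962n\_13127.pdf}

\end{thebibliography}
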